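
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Filters of high rank and low Borel class}


\begin{abstract}
The rank of a Borel filter $\mathcal F$ on $\omega$ is the countable ordinal $\xi$ such
that the pointwise limits along $\mathcal F$ of sequences of continuous functions on
$\mathbf 2^\omega$ are exactly the Borel functions of class $\xi$. For every countable $\xi>0$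
it is known that there is a $\mathbf\Sigma^0_{\xi^*}$ filter of rank $\xi$, where $\xi^*=2\xi$
for finite $\xi$, and it was conjectured that no $\mathbf\Pi^0_{\xi^*}$ filter has rank at
least $\xi$. We construct a $\mathbf\Pi^0_5$ filter of rank $3$, which refutes the conjecture
at $\xi=3$, and we determine for which $\xi$ the conjectured statement holds: exactly for
$\xi=1$, $\xi=2$, $\xi$ limit, and $\xi$ the successor of a limit. The construction raises the
rank by two at the cost of three Borel levels, where two successive products with the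
Fr\'echet filter cost four.
\end{abstract}

\section{The question and the results}

\subsection*{Limits along a filter}

A \emph{filter} on a countably infinite set $D$ is a nonempty family
$\mathcal F\subseteq\mathcal P(D)$ closed under finite intersections and supersets, with
$\emptyset\notin\mathcal F$. Identifying $\mathcal P(D)$ with $\mathbf 2^{D}$ we regard
$\mathcal F$ as a subset of a Cantor space, so that it makes sense to say that $\mathcal F$
is Borel, or $\mathbf\Sigma^0_\eta$, or $\mathbf\Pi^0_\eta$. A bijection between $D$ and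
$\omega$ turns filters on $D$ into filters on $\omega$, and we use this without comment.

For $f_d,f:\mathbf 2^\omega\to\mathbb R$ ($d\in D$) we write $f=\lim_{\mathcal F}f_d$ if for
every $x\in\mathbf 2^\omega$ and every neighborhood $V$ of $f(x)$ we have
$\{d:f_d(x)\in V\}\in\mathcal F$. For the Fr\'echet filter $\mathrm{Fr}$ of cofinite subsets
of $\omega$ this is ordinary pointwise convergence.

A function $f:\mathbf 2^\omega\to\mathbb R$ is \emph{Borel of class $\xi$} if
$f^{-1}(U)\in\mathbf\Sigma^0_{1+\xi}$ for every open $U\subseteq\mathbb R$. Class $0$ is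
continuity, and class $1$ is Baire class $1$. The starting point is the following known
fact: \emph{for every analytic filter $\mathcal F$ there is a countable ordinal $\xi$ such
that the functions $\lim_{\mathcal F}f_d$, with all $f_d$ continuous, are exactly the Borel
functions of class $\xi$.} This $\xi$ is the \emph{rank} $\operatorname{rk}(\mathcal F)$. In
particular every Borel filter has a rank. The rank measures how much one limit along
$\mathcal F$ can do. If all members of $\mathcal F$ share a point $n$, then
$\lim_{\mathcal F}f_d$ can only be $f_n$, and the rank is $0$ (Lemma~\ref{lem:free}). The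
Fr\'echet filter has rank $1$, since pointwise limits of continuous functions on
$\mathbf 2^\omega$ are exactly the functions of Baire class $1$.

\subsection*{What should a given rank cost?}

How low can the Borel class of a filter of rank $\xi$ be? There is an obvious way to climb.
The Fr\'echet filter is $\mathbf\Sigma^0_2$: a set $A$ is cofinite iff
$\exists n\,\forall j\ge n\ (j\in A)$. An iterated limit can be written as one limit along
an iterated product of Fr\'echet filters; each further limit raises the rank by at least one
and puts one more pair of quantifiers $\exists\forall$ in front of the definition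
(Lemma~\ref{lem:product}). So rank at least $n$ is available in the class
$\mathbf\Sigma^0_{2n}$. In general, write a countable $\xi>0$ as $\xi=\lambda+n$ with $\lambda$
limit or $0$ and $n<\omega$, and set
\[
\xi^*=\begin{cases}\lambda&\text{if }\xi=\lambda\text{ is limit},\\
1+\lambda+2n-1&\text{if }\xi\text{ is a successor.}\end{cases}
\]
Thus $n^*=2n$ for finite $n\geq 1$, and $(\lambda+n)^*=\lambda+2n-1$ for $\lambda$ limit and
$n\ge1$. The following two facts are known, for every countable $\xi>0$:
\begin{itemize}
\item[(a)] there is no $\mathbf\Pi^0_{1+\xi}$ filter of rank $\ge\xi$;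
\item[(b)] there is a $\mathbf\Sigma^0_{\xi^*}$ filter of rank $\xi$.
\end{itemize}
For $\xi=1$ they meet: $\mathbf\Sigma^0_2$ suffices and $\mathbf\Pi^0_2$ does not. For
finite $\xi=n\ge2$ there is a gap between $\mathbf\Pi^0_{n+1}$, which (a) excludes, and
$\mathbf\Sigma^0_{2n}$, which (b) provides. If one believes that a limit cannot be had for
less than two quantifiers, one is led to guess that (b) is best possible.

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture 8.5]{DSR}). \emph{For every countable ordinal
$\xi>0$ there is no $\mathbf\Pi^0_{\xi^*}$ filter of rank $\ge\xi$.}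

\medskip
The conjectured statement holds for $\xi=1$ by (a), and for $\xi=2$ by a theorem from
\cite{DSR}. It already fails at the next ordinal.

\begin{theorem}\label{thm:main}
There is a $\mathbf\Pi^0_5$ filter of rank exactly $3$. Since $3^*=6$ and
$\mathbf\Pi^0_5\subseteq\mathbf\Pi^0_6$, the conjecture fails for $\xi=3$.
\end{theorem}

\begin{theorem}\label{thm:which}
The statement ``there is no $\mathbf\Pi^0_{\xi^*}$ filter of rank $\ge\xi$'' is
\begin{itemize}
\item true for $\xi=1$, $\xi=2$, $\xi=\lambda$ and $\xi=\lambda+1$, where $\lambda$ is any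
countable limit ordinal;
\item false for every other countable $\xi>0$, that is, for $\xi=n$ with $3\le n<\omega$ and
for $\xi=\lambda+n$ with $\lambda$ limit and $2\le n<\omega$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item The class $\mathbf\Pi^0_5$ in Theorem~\ref{thm:main} is optimal: no $\mathbf\Pi^0_4$
filter has rank $\ge3$. For every countable limit $\lambda$ there is a
$\mathbf\Pi^0_{\lambda+3}$ filter of rank exactly $\lambda+2$, and no
$\mathbf\Pi^0_{\lambda+2}$ filter has rank $\ge\lambda+2$.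
\item For every $j\ge1$ there is a $\mathbf\Pi^0_{4j+1}$ filter of rank $\ge3j$, whereas
$(3j)^*=6j$. For every $j\ge1$ and every countable limit $\lambda$ there is a
$\mathbf\Pi^0_{\lambda+4j-1}$ filter of rank $\ge\lambda+3j-1$.
\end{enumerate}
\end{theorem}

The proofs use the rank theorem and the facts (a), (b). Beyond these, only the case $\xi=2$ of
Theorem~\ref{thm:which} needs a quoted result, the theorem from \cite{DSR} just mentioned; it
is stated where it is used. The new ingredient is one construction,
Proposition~\ref{prop:A}, which turns a $\mathbf\Sigma^0_\eta$ filter of rank $\ge\zeta$ into a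
$\mathbf\Pi^0_{\eta+3}$ filter of rank $\ge\zeta+2$. Section~\ref{sec:decide} translates rank
into the language of deciding sets and carries out the obvious construction.
Section~\ref{sec:boxes} explains, with explicit examples, where a quantifier can be saved and
why the definition of the new filter has the form it has. Section~\ref{sec:construction}
contains the proof, and Section~\ref{sec:which} derives Theorems~\ref{thm:which}
and~\ref{thm:sharp}.

\section{Deciding sets along a filter}\label{sec:decide}

\subsection*{Standard facts}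

In a Cantor space $\mathbf\Sigma^0_1$ means open, $\mathbf\Pi^0_\eta$ sets are complements of
$\mathbf\Sigma^0_\eta$ sets, for $\eta\ge2$ the $\mathbf\Sigma^0_\eta$ sets are countable
unions of sets in $\bigcup_{1\le\eta'<\eta}\mathbf\Pi^0_{\eta'}$, and
$\mathbf\Delta^0_\eta=\mathbf\Sigma^0_\eta\cap\mathbf\Pi^0_\eta$. We use the following.
\begin{itemize}
\item These classes are closed under continuous preimages, and $\mathbf\Delta^0_\eta$ is closed
under finite Boolean operations.
\item $\mathbf\Sigma^0_\eta$ is closed under countable unions and $\mathbf\Pi^0_\eta$ under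
countable intersections. Countable unions of $\mathbf\Pi^0_\eta$ sets are
$\mathbf\Sigma^0_{\eta+1}$, and countable intersections of $\mathbf\Sigma^0_\eta$ sets are
$\mathbf\Pi^0_{\eta+1}$; conversely every $\mathbf\Pi^0_{\eta+1}$ set is such an intersection.
\item The hierarchy on $\mathbf 2^\omega$ is strict: for each countable $\eta\ge1$ there is a
set in $\mathbf\Sigma^0_\eta\setminus\mathbf\Pi^0_\eta$, and its complement is in
$\mathbf\Pi^0_\eta\setminus\mathbf\Sigma^0_\eta$.
\item For $\eta\ge2$ every $\mathbf\Sigma^0_\eta$ set is a countable union of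
$\mathbf\Delta^0_\eta$ sets, because $\mathbf\Pi^0_{\eta'}\subseteq\mathbf\Delta^0_\eta$ for
$\eta'<\eta$. Passing to finite unions, we may take the union to be increasing.
\end{itemize}
Recall also that $1+\zeta=\zeta$ for infinite $\zeta$, and $1+(\zeta+1)=(1+\zeta)+1$ always.

\subsection*{Rank and decisions}

\begin{lemma}\label{lem:free}
Let $\mathcal L$ be a Borel filter on $\omega$. If $\operatorname{rk}(\mathcal L)\ge1$, then
$\mathcal L$ contains all cofinite sets, and hence no finite set.
\end{lemma}

\begin{proof}
Suppose some point $n$ belongs to every member of $\mathcal L$, and let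
$f=\lim_{\mathcal L}f_j$ with all $f_j$ continuous. Then $f_n(x)\in V$ for every $x$ and
every neighborhood $V$ of $f(x)$, so $f=f_n$ is continuous. Thus the rank is $0$. Hence if
$\operatorname{rk}(\mathcal L)\ge1$, then for each $n$ some $X\in\mathcal L$ omits $n$, so
$\omega\setminus\{n\}\in\mathcal L$. Now take finite intersections.
\end{proof}

It is convenient to work with sets in place of functions. Let $\mathcal G$ be a filter on
$D$, let $C_d$ ($d\in D$) be clopen subsets of $\mathbf 2^\omega$, and let
$P\subseteq\mathbf 2^\omega$. We say that $(C_d)$ \emph{decides $P$ along $\mathcal G$} if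
\[
\{d\in D:\ x\in C_d\Leftrightarrow x\in P\}\in\mathcal G\qquad\text{for every }x\in\mathbf 2^\omega .
\]
One may think of each $d$ as a voter who answers the question ``is $x\in P$?'' after looking
at finitely many coordinates of $x$; the filter says which sets of voters are overwhelming.

\begin{lemma}\label{lem:decide}
Let $\mathcal G$ be a Borel filter on $D$ and let $\zeta$ be a countable ordinal.
\begin{enumerate}
\item If $\operatorname{rk}(\mathcal G)\ge\zeta$, then every $\mathbf\Delta^0_{1+\zeta}$ set
is decided along $\mathcal G$ by some family of clopen sets.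
\item If some $P\notin\mathbf\Delta^0_{1+\zeta}$ is decided along $\mathcal G$ by a family of
clopen sets, then $\operatorname{rk}(\mathcal G)\ge\zeta+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $\theta\in\mathbf\Delta^0_{1+\zeta}$. Its indicator $1_\theta$ is of class $\zeta$,
so $1_\theta=\lim_{\mathcal G}g_d$ with $g_d$ continuous. The sets $\{g_d\ge2/3\}$ and
$\{g_d\le1/3\}$ are disjoint closed subsets of $\mathbf 2^\omega$, so some clopen $\theta^d$
contains the first and misses the second. If $x\in\theta$, then $\{d:g_d(x)>2/3\}\in\mathcal G$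
and this set is contained in $\{d:x\in\theta^d\}$. If $x\notin\theta$, then
$\{d:g_d(x)<1/3\}\in\mathcal G$ is contained in $\{d:x\notin\theta^d\}$.

(2) If $(C_d)$ decides $P$, then $1_P=\lim_{\mathcal G}1_{C_d}$, and the functions $1_{C_d}$
are continuous. If the rank were at most $\zeta$, then $1_P$ would be of class $\zeta$, so $P$
and its complement would be $\mathbf\Sigma^0_{1+\zeta}$, contrary to assumption.
\end{proof}

So, to show that a filter has rank at least $\zeta+1$, it suffices to decide along it a single
set outside $\mathbf\Delta^0_{1+\zeta}$.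

\subsection*{The obvious step: one rank for two levels}

For a filter $\mathcal F$ on $\omega$ and $A\subseteq\omega\times\omega$ let
$A_j=\{c:(j,c)\in A\}$ and put
\[
\mathrm{Fr}\otimes\mathcal F=\{A\subseteq\omega\times\omega:\ A_j\in\mathcal F\text{ for all but finitely many }j\}.
\]
This is a filter on $\omega\times\omega$.

\begin{lemma}\label{lem:product}
Let $\mathcal F$ be a Borel filter with $\operatorname{rk}(\mathcal F)\ge\zeta\ge1$. Then
$\operatorname{rk}(\mathrm{Fr}\otimes\mathcal F)\ge\zeta+1$. If $\mathcal F$ is
$\mathbf\Sigma^0_\eta$, then $\mathrm{Fr}\otimes\mathcal F$ is $\mathbf\Sigma^0_{\eta+2}$; if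
$\mathcal F$ is $\mathbf\Pi^0_\eta$, then $\mathrm{Fr}\otimes\mathcal F$ is
$\mathbf\Sigma^0_{\eta+1}$.
\end{lemma}

\begin{proof}
We have $A\in\mathrm{Fr}\otimes\mathcal F$ iff
$\exists k\,\forall j\ge k\ (A_j\in\mathcal F)$, and $A\mapsto A_j$ is continuous. If
$\mathcal F$ is $\mathbf\Sigma^0_\eta$, the part after $\exists k$ is $\mathbf\Pi^0_{\eta+1}$;
if $\mathcal F$ is $\mathbf\Pi^0_\eta$, it is $\mathbf\Pi^0_\eta$. This gives the classes.

For the rank, let $P\in\mathbf\Sigma^0_{1+\zeta}\setminus\mathbf\Pi^0_{1+\zeta}$. Since
$1+\zeta\ge2$, we can write $P=\bigcup_j\theta_j$ with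
$\theta_j\in\mathbf\Delta^0_{1+\zeta}$ increasing. Let the clopen sets
$\theta_j^c$ ($c\in\omega$), given by Lemma~\ref{lem:decide}(1), decide $\theta_j$ along
$\mathcal F$. Given $x$, for all large $j$ we have
$x\in\theta_j\Leftrightarrow x\in P$, hence
$\{c:x\in\theta_j^c\Leftrightarrow x\in P\}\in\mathcal F$. So the sets $\theta_j^c$ decide $P$
along $\mathrm{Fr}\otimes\mathcal F$, and Lemma~\ref{lem:decide}(2) applies.
\end{proof}

\section{Where a quantifier can be saved}\label{sec:boxes}

Let $\mathcal L$ be a $\mathbf\Sigma^0_\eta$ filter on $\omega$ of rank at least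
$\zeta\ge1$. To gain two ranks at once it suffices, by Lemma~\ref{lem:decide}(2), to decide a
set in $\mathbf\Pi^0_{1+\zeta+1}\setminus\mathbf\Sigma^0_{1+\zeta+1}$. Such a set has the form
$P=\bigcap_i\bigcup_n\theta_{i,n}$ with $\theta_{i,n}\in\mathbf\Delta^0_{1+\zeta}$. In this
section we look at the smallest case, $\mathcal L=\mathrm{Fr}$ (so $\eta=2$, $\zeta=1$) and
the standard $\mathbf\Pi^0_3$-complete set
\[
P_3=\{x\in\mathbf 2^{\omega\times\omega}:\ \text{every row }x(i,\cdot)\text{ has finitely many }1\text{'s}\}.
\]
Here $\theta_{i,n}=\{x:\ x(i,j)=0\text{ for all }j\ge n\}$ is closed. We call a row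
\emph{finite} or \emph{infinite} according to the number of its $1$'s. We keep writing
$\mathcal L$ and $\eta$ when counting quantifiers.

\subsection*{Voters}

A voter is a triple $(k,w,c)$ with $w\in\omega^k$. The voter inspects the first $k$ rows; $w(i)$
is a guessed bound on the places of the $1$'s in row $i$; and $c$ is the number of places in
each row that are looked at. The vote is ``$x\in P_3$'' if no counterexample is seen, that is,
if
\begin{equation}\label{eq:vote}
x\in E^c_{i,w(i)}\ \text{ for all }i<k,\qquad\text{where } E^c_{i,a}=\{x:\ x(i,j)=0\text{ for }a\le j<c\}.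
\end{equation}
The sets $E^c_{i,a}$ are clopen and increase with $a$; for fixed $i,a$ they decide
$\theta_{i,a}$ along $\mathrm{Fr}$.

Two products with $\mathrm{Fr}$, slightly reorganized, amount to taking the filter of all $A$
with
\begin{equation}\label{eq:naive}
\exists m\ \forall k\ge m\ \exists N\ \forall w\in\omega^k\text{ with entries}>N:\quad
\{c:(k,w,c)\in A\}\in\mathcal L .
\end{equation}
This filter decides $P_3$: if $x\in P_3$, take $m=0$ and $N$ beyond the last $1$ of each of the
first $k$ rows; if row $i$ of $x$ is infinite, take $m=i+1$ and $N=0$. But \eqref{eq:naive} has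
four alternating quantifiers in front of $\mathcal L$, and counting them gives the class
$\mathbf\Sigma^0_{\eta+4}$, the same as for two applications of Lemma~\ref{lem:product}.

\subsection*{One row: the asymmetry}

A cheap way to remove ``$\forall w$'' is to restrict to voters with $w(i)\le c$ and to put
this quantifier inside $\mathcal L$: demand that $\mathcal L$-many $c$ are such that
$(k,w,c)\in A$ for \emph{all} $w$ with entries in $(N,c]$. For given $c$ these are finitely
many $w$, so the demand on $A$ for given $c$ is clopen, and the whole condition has the class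
of $\mathcal L$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\draw[->] (-0.6,-0.6) -- (7.9,-0.6) node[right] {$w$};
\draw[->] (-0.6,-0.6) -- (-0.6,7.9) node[above] {$c$};
\foreach \w/\c in {0/0,0/1,1/1,2/2,2/3,3/3,4/4,4/5,4/6,4/7,5/5,5/6,5/7,6/6,6/7,7/7}
  \fill (\w,\c) circle (4pt);
\foreach \c in {2,...,7} {\draw (0,\c) circle (4pt); \draw (1,\c) circle (4pt);}
\foreach \c in {4,...,7} {\draw (2,\c) circle (4pt); \draw (3,\c) circle (4pt);}
\draw[dashed] (3.5,-0.6) -- (3.5,7.6);
\begin{scope}[xshift=12cm]
\draw[->] (-0.6,-0.6) -- (7.9,-0.6) node[right] {$w$};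
\draw[->] (-0.6,-0.6) -- (-0.6,7.9) node[above] {$c$};
\foreach \w/\c in {0/0,0/1,1/1,2/2,2/3,3/3,4/4,4/5,4/6,5/5,5/6,6/6,7/7}
  \fill (\w,\c) circle (4pt);
\foreach \c in {2,...,7} {\draw (0,\c) circle (4pt); \draw (1,\c) circle (4pt);}
\foreach \c in {4,...,7} {\draw (2,\c) circle (4pt); \draw (3,\c) circle (4pt);}
\draw (4,7) circle (4pt); \draw (5,7) circle (4pt); \draw (6,7) circle (4pt);
\end{scope}
\end{tikzpicture}
\caption{Votes of the pairs $(w,c)$, $w\le c\le 7$, on one row of $0$'s and $1$'s. A pair votes
``finite'' (filled) if it sees no $1$ at the places $j$ with $w\le j<c$, and ``infinite''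
(hollow) otherwise. Left: the row has $1$'s exactly at places $1$ and $3$; every pair to the
right of the dashed line votes ``finite''. Right: the row has infinitely many $1$'s, the first
three at places $1$, $3$ and $6$; each column is hollow from some height on, but the diagonal is
always filled.}
\label{fig:row}
\end{figure}

Figure~\ref{fig:row} shows what this does for a single row. If the row is finite, then one
threshold $N$ serves all $w>N$ and all $c$: we may let $w$ run over the whole box $(N,c]$. If
the row is infinite, the box does not work for any $N$, since $w=c$ always votes ``finite'';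
but each single $w$ works for all large $c$. In other words, votes for finiteness are correct
uniformly in $w$, while votes against it become correct only when $w$ is \emph{frozen} before
$c$ is chosen. For $x\notin P_3$ with an infinite row $i$, only the coordinate $w(i)$ has to be
frozen; all others may range over a box. This suggests freezing a finite initial segment of
$w$, as long as necessary, and letting the remaining coordinates run free.

\subsection*{Boxes and good sequences}

We fix notation, for an arbitrary $\mathcal L$. Write $u\subseteq w$ if the sequence $w$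
extends $u$, and $|u|$ for the length of $u$; $\omega^{\le k}$ is the set of sequences of length
at most $k$. Let
\[
\mathbb W=\{(k,w,c):\ k,c\in\omega,\ w\in\omega^k,\ w(i)\le c\text{ for all }i<k\}.
\]
For $u\in\omega^{\le k}$ and $N,c\in\omega$ let
\[
B_k(u,N;c)=\{w\in\omega^k:\ u\subseteq w,\ \ w(i)>N\text{ for }|u|\le i<k,\ \ w(i)\le c\text{ for }i<k\},
\]
a finite set: the coordinates below $|u|$ are frozen, the others range over $(N,c]$. For
$A\subseteq\mathbb W$ let
\[
S_A(k,u,N)=\{c\in\omega:\ (k,w,c)\in A\text{ for all }w\in B_k(u,N;c)\}.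
\]
We say that $u\in\omega^{\le k}$ is \emph{$k$-good for $A$} if $S_A(k,u,N)\in\mathcal L$ for
some $N$. Informally, the relation $S_A(k,u,N)\in\mathcal L$ is a \emph{promise} made by $A$,
with threshold $N$.

\begin{example}\label{ex:two}
Let $\mathcal L=\mathrm{Fr}$, and let $\varphi(x)\subseteq\mathbb W$ be the set of voters in
$\mathbb W$ that satisfy \eqref{eq:vote}. Let $x$ have in each row $i$ a single $1$, at place
$i$, so $x\in P_3$; let $z$ have row $1$ constantly $1$ and all other entries $0$, so
$z\notin P_3$. A filter deciding $P_3$ through these voters must contain $A_1=\varphi(x)$ and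
$A_2=\mathbb W\setminus\varphi(z)$.

\emph{The set $A_1$.} If $(k,w,c)\in\mathbb W$ and $w(i)>i$ for all $i<k$, then
$(k,w,c)\in A_1$. So $S_{A_1}(k,\emptyset,k)=\omega$, and $\emptyset$ is $k$-good for $A_1$:
nothing need be frozen. The threshold must grow with $k$, however: if $k\ge N+2$ and $c\ge N+2$,
then the constant sequence $w\equiv N+1$ lies in $B_k(\emptyset,N;c)$ and $(k,w,c)\notin A_1$,
because of row $N+1$. So $S_{A_1}(k,\emptyset,N)$ is finite whenever $k\ge N+2$.

\emph{The set $A_2$.} Here $(k,w,c)\in\mathbb W$ belongs to $A_2$ iff $k\ge2$ and $w(1)<c$. The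
sequence $\emptyset$ is not $k$-good for $A_2$ for any $k\ge1$: if $c>N$, the constant sequence
$c$ lies in $B_k(\emptyset,N;c)$ and votes the wrong way. But if coordinates $0$ and $1$ are
frozen as $u'=(a,b)$, then $S_{A_2}(k,u',0)\supseteq\{c:c>b\}$, so $(a,b)$ is $k$-good for $A_2$
for all $k\ge2$.

\emph{Both.} Let $k\ge2$ and $a,b>k$. Then $B_k((a,b),k;c)$ is contained both in
$B_k(\emptyset,k;c)$, the box for which $A_1$ made its promise, and in $B_k((a,b),0;c)$, the
one for which $A_2$ did. So all $c>b$ belong to $S_{A_1\cap A_2}(k,(a,b),k)$, and $(a,b)$ is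
$k$-good for $A_1\cap A_2$. The point is that freezing coordinates at values beyond the
threshold, and raising the threshold, only shrinks the box; so the promise made by $A_1$
survives the freezing demanded by $A_2$.
\end{example}

\subsection*{What to ask of a member of the filter}

A first attempt would be to ask that there is $m$ such that for all $k\ge m$ and all $N$ some
sequence with entries $>N$ and length $\le m$ is $k$-good for $A$. This is not closed under
intersection: the disjoint sets $\{(k,w,c)\in\mathbb W:k\ge1,\ w(0)\text{ even}\}$ and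
$\{(k,w,c)\in\mathbb W:k\ge1,\ w(0)\text{ odd}\}$ both satisfy it with $m=1$, via sequences
$(a)$ with $a>N$ even, respectively odd. What is needed is that $A$ can continue from
\emph{any} sequence $u$ with sufficiently large entries that was frozen earlier on behalf of
some other set.

\begin{definition}\label{def:F}
For $A\subseteq\mathbb W$ and $\ell\in\omega$, a number $m\ge\ell$ is a \emph{bound for $A$ at
$\ell$} if for all $k\ge m$, all $u\in\omega^\ell$ with all entries $>m$, and all $N\in\omega$
there is $u'\in\omega^{\le k}$ with $u'\supseteq u$ such that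
\[
u'\text{ is $k$-good for }A,\qquad |u'|\le m,\qquad u'(i)>N\ \text{ for }\ell\le i<|u'| .
\]
Let $\mathcal F$ be the family of all $A\subseteq\mathbb W$ that have a bound at every
$\ell\in\omega$.
\end{definition}

We think of $u'$ as the answer of $A$ to the request $(k,u,N)$. Each ingredient has a purpose.
\begin{itemize}
\item The new entries of $u'$ exceed an $N$ given in advance: this keeps the
promises made earlier for other sets, which hold only beyond some threshold.
\item The length $|u'|$ is bounded by $m$, which depends on $\ell$ but not on $k$, $u$ or $N$.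
After $A$ has answered with $u'$, another set will be consulted at $\ell'=|u'|$, and its answer
is guaranteed only if $k$ is at least its bound at $\ell'$ and the entries of $u'$ exceed this
bound. To arrange this beforehand, we need to know that only finitely many $\ell'$ are possible.
\item The entries of $u$ exceed $m$: for $x\in P_3$ the frozen guesses $u(i)$, $i<\ell$, must
lie beyond the $1$'s of the first $\ell$ rows, and $m$ is chosen after $\ell$, so it can
ensure this. The threshold for the remaining rows depends on $k$, and is provided by the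
existential quantifier in the definition of ``$k$-good''.
\end{itemize}
Counting quantifiers, ``$u'$ is $k$-good for $A$'' has the class $\mathbf\Sigma^0_\eta$ of
$\mathcal L$, and in front of it stands $\forall\ell\,\exists m\,\forall(k,u,N)\,\exists u'$, of
which the last $\exists$ is free. That is three levels instead of four.

\section{The construction: two ranks for three levels}\label{sec:construction}

\begin{proposition}\label{prop:A}
Let $2\le\eta<\omega_1$ and $1\le\zeta<\omega_1$, and let $\mathcal L$ be a
$\mathbf\Sigma^0_\eta$ filter on $\omega$ with $\operatorname{rk}(\mathcal L)\ge\zeta$. Then the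
family $\mathcal F$ of Definition~\ref{def:F} is a $\mathbf\Pi^0_{\eta+3}$ filter on $\mathbb W$
with $\operatorname{rk}(\mathcal F)\ge\zeta+2$.
\end{proposition}

The proof has three parts: $\mathcal F$ is a filter, it has the stated class, and along it one
can decide a set outside $\mathbf\Delta^0_{1+(\zeta+1)}$. Throughout, $\mathcal L$, $\eta$ and
$\zeta$ are as in the proposition.

\subsection*{$\mathcal F$ is a filter}

\begin{lemma}\label{lem:P}
Let $A,A'\subseteq\mathbb W$, $k,N,N'\in\omega$ and $u\in\omega^{\le k}$.
\begin{enumerate}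
\item $S_A(k,u,N)\cap S_{A'}(k,u,N)=S_{A\cap A'}(k,u,N)$, and $A\subseteq A'$ implies
$S_A(k,u,N)\subseteq S_{A'}(k,u,N)$.
\item If $u\subseteq u'\in\omega^{\le k}$, $u'(i)>N$ for $|u|\le i<|u'|$, and $N'\ge N$, then
$S_A(k,u,N)\subseteq S_A(k,u',N')$.
\item $u$ is not $k$-good for $\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) is immediate from the definition of $S_A$.

(2) It suffices that $B_k(u',N';c)\subseteq B_k(u,N;c)$ for every $c$. Let
$w\in B_k(u',N';c)$. Then $u\subseteq u'\subseteq w$ and all entries of $w$ are $\le c$. For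
$|u|\le i<|u'|$ we have $w(i)=u'(i)>N$, and for $|u'|\le i<k$ we have $w(i)>N'\ge N$.

(3) Let $N$ be arbitrary. If $c$ is at least $N+1$ and at least every entry of $u$, then
$B_k(u,N;c)\ne\emptyset$ (extend $u$ by entries $N+1$). So $S_\emptyset(k,u,N)$ is finite, and
it is not in $\mathcal L$ by Lemma~\ref{lem:free}.
\end{proof}

Part (3) is where rank at least $1$ is needed for properness. For
$\mathcal L=\{X:0\in X\}$, of rank $0$, we would get $\emptyset\in\mathcal F$: the box
$B_k(u,0;0)$ is empty, and hence $0\in S_\emptyset(k,u,0)$, when $k\ge1$ and all entries of $u$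
are positive, so $m=\max(\ell,1)$ and $u'=u$ would do.

\medskip
\noindent\emph{Easy properties.} Every $u\in\omega^{\le k}$ is $k$-good for $\mathbb W$, since
$S_{\mathbb W}(k,u,N)=\omega$; so $m=\ell$ is a bound for $\mathbb W$ at $\ell$ (take $u'=u$),
and $\mathbb W\in\mathcal F$. By Lemma~\ref{lem:P}(1), $\mathcal F$ is closed under supersets.
By Lemma~\ref{lem:P}(3), $\emptyset$ has no bound at $\ell=0$, so $\emptyset\notin\mathcal F$.

\medskip
\noindent\emph{Intersections.} Let $A_1,A_2\in\mathcal F$, and for every $\ell$ let $m_1(\ell)$,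
$m_2(\ell)$ be bounds for $A_1$, $A_2$ at $\ell$. We let $A_1$ answer first and $A_2$ second.
Given $\ell$, put
\[
m=\max\bigl(\{m_1(\ell)\}\cup\{m_2(j):\ \ell\le j\le m_1(\ell)\}\bigr).
\]
Then $m\ge\ell$. We show that $m$ is a bound for $A_1\cap A_2$ at $\ell$. Let $k\ge m$, let
$u\in\omega^\ell$ have all entries $>m$, and let $N\in\omega$.

\emph{First answer.} Since $k\ge m_1(\ell)$ and the entries of $u$ exceed $m_1(\ell)$, we may
use the bound $m_1(\ell)$ for $A_1$ with $\max(N,m)$ in place of $N$. We get
$u'\supseteq u$, $k$-good for $A_1$, with $j:=|u'|\le m_1(\ell)$ and $u'(i)>\max(N,m)$ for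
$\ell\le i<j$. Choose $N_1$ with $S_{A_1}(k,u',N_1)\in\mathcal L$.

\emph{Second answer.} We have $\ell\le j\le m_1(\ell)$, so $m\ge m_2(j)$. All entries of $u'$,
old and new, exceed $m\ge m_2(j)$, and $k\ge m\geq m_2(j)$. So we may use the bound $m_2(j)$ for
$A_2$ at $j$, with $u'$ in place of $u$ and $\max(N,N_1)$ in place of $N$. We get
$u''\supseteq u'$, $k$-good for $A_2$, with $|u''|\le m_2(j)\le m$ and $u''(i)>\max(N,N_1)$ for
$j\le i<|u''|$. Choose $N_2$ with $S_{A_2}(k,u'',N_2)\in\mathcal L$.

\emph{Both promises hold.} Let $N_3=\max(N_1,N_2)$. The entries of $u''$ from $j$ on exceed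
$N_1$, so Lemma~\ref{lem:P}(2) gives
\[
S_{A_1}(k,u'',N_3)\supseteq S_{A_1}(k,u',N_1)\in\mathcal L,\qquad
S_{A_2}(k,u'',N_3)\supseteq S_{A_2}(k,u'',N_2)\in\mathcal L .
\]
By Lemma~\ref{lem:P}(1), $S_{A_1\cap A_2}(k,u'',N_3)\in\mathcal L$, that is, $u''$ is $k$-good
for $A_1\cap A_2$. Moreover $u\subseteq u''$, $|u''|\le m$, and $u''(i)>N$ for
$\ell\le i<|u''|$. So $m$ is a bound for $A_1\cap A_2$ at $\ell$. As $\ell$ was arbitrary,
$A_1\cap A_2\in\mathcal F$.

\subsection*{The Borel class}

Whether $c\in S_A(k,u,N)$ depends only on which of the finitely many points $(k,w,c)$ with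
$w\in B_k(u,N;c)$ belong to $A$. So $A\mapsto S_A(k,u,N)$ is a continuous map from
$\mathcal P(\mathbb W)$ to $\mathcal P(\omega)$, and
$\{A:S_A(k,u,N)\in\mathcal L\}$ is $\mathbf\Sigma^0_\eta$. (This is where the restriction
$w(i)\le c$ in $\mathbb W$ is used.) Taking the union over $N$, the set of $A$ for which $u$ is
$k$-good is $\mathbf\Sigma^0_\eta$. Now follow Definition~\ref{def:F}: ``there is $u'$'' is a
countable union and keeps $\mathbf\Sigma^0_\eta$; ``for all $k,u,N$'' gives
$\mathbf\Pi^0_{\eta+1}$; ``there is $m$'' gives $\mathbf\Sigma^0_{\eta+2}$; ``for all $\ell$''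
gives $\mathbf\Pi^0_{\eta+3}$.

\subsection*{The rank}

We first reproduce, for general $\mathcal L$, the asymmetry seen in Figure~\ref{fig:row}.

\begin{lemma}\label{lem:approx}
Let $\mathcal L$ be a Borel filter on $\omega$ with $\operatorname{rk}(\mathcal L)\ge\zeta\ge1$,
and let $P\subseteq\mathbf 2^\omega$ be $\mathbf\Pi^0_{1+\zeta+1}$. There are clopen sets
$E^c_{i,a}$ \textup{(}$i,a,c\in\omega$\textup{)} such that:
\begin{enumerate}
\item if $x\in P$, then for each $i$ there is $y(i)\in\omega$ with
$\{c:\ x\in E^c_{i,b}\text{ for all }b\ge y(i)\}\in\mathcal L$;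
\item if $x\notin P$, then there is $i$ such that for each $a$ we have
$\{c:\ x\notin E^c_{i,a}\}\in\mathcal L$.
\end{enumerate}
\end{lemma}

\begin{proof}
$P$ is a countable intersection of $\mathbf\Sigma^0_{1+\zeta}$ sets, and since $1+\zeta\ge2$
each of these is a countable union of $\mathbf\Delta^0_{1+\zeta}$ sets. So
$P=\bigcap_i\bigcup_n\theta_{i,n}$ with $\theta_{i,n}\in\mathbf\Delta^0_{1+\zeta}$. By
Lemma~\ref{lem:decide}(1) let $(\theta^c_{i,n})_{c\in\omega}$ be clopen sets deciding
$\theta_{i,n}$ along $\mathcal L$, and put $E^c_{i,a}=\bigcup_{n\le a}\theta^c_{i,n}$.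

(1) If $x\in P$ and $i\in\omega$, choose $y(i)$ with $x\in\theta_{i,y(i)}$. Then
$\{c:x\in\theta^c_{i,y(i)}\}\in\mathcal L$, and for each $c$ in this set $x\in E^c_{i,b}$ for all
$b\ge y(i)$.

(2) If $x\notin P$, choose $i$ with $x\notin\theta_{i,n}$ for all $n$. Then
$\{c:x\notin E^c_{i,a}\}=\bigcap_{n\le a}\{c:x\notin\theta^c_{i,n}\}$ is a finite intersection
of members of $\mathcal L$.
\end{proof}

In (1) a single set of $c$'s serves all $b\ge y(i)$, so boxes are allowed; in (2) the set of
$c$'s depends on $a$, so $a$ must be frozen.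

\begin{proof}[End of the proof of Proposition~\ref{prop:A}]
Fix $P\subseteq\mathbf 2^\omega$ in
$\mathbf\Pi^0_{1+\zeta+1}\setminus\mathbf\Sigma^0_{1+\zeta+1}$, let $E^c_{i,a}$ be as in
Lemma~\ref{lem:approx}, and put
\[
\varphi(x)=\{(k,w,c)\in\mathbb W:\ x\in E^c_{i,w(i)}\text{ for all }i<k\}\qquad(x\in\mathbf 2^\omega).
\]
For each $d\in\mathbb W$ the set $C_d=\{x:d\in\varphi(x)\}$ is a finite intersection of clopen
sets, hence clopen.

\emph{Claim 1. If $x\in P$, then $\varphi(x)\in\mathcal F$.} Let $y(i)$ be as in
Lemma~\ref{lem:approx}(1). Given $\ell$, let $m=\max(\{\ell\}\cup\{y(i):i<\ell\})$. Let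
$k\ge m$, let $u\in\omega^\ell$ have all entries $>m$, and let $N\in\omega$. No freezing is
necessary: we show that $u'=u$ is $k$-good for $\varphi(x)$. Its length is $\ell\le m$, and there
are no new entries. Let $N_0=\max(\{0\}\cup\{y(i):i<k\})$ and
\[
X=\{c:\ x\in E^c_{i,b}\text{ for all }i<k\text{ and all }b\ge y(i)\}.
\]
As a finite intersection of members of $\mathcal L$ the set $X$ is in $\mathcal L$. Let $c\in X$
and $w\in B_k(u,N_0;c)$. If $i<\ell$, then $w(i)=u(i)>m\ge y(i)$. If
$\ell\le i<k$, then $w(i)>N_0\ge y(i)$. So $x\in E^c_{i,w(i)}$ for all $i<k$, that is,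
$(k,w,c)\in\varphi(x)$. Hence $X\subseteq S_{\varphi(x)}(k,u,N_0)$, and $u$ is $k$-good for
$\varphi(x)$.

\emph{Claim 2. If $x\notin P$, then $\mathbb W\setminus\varphi(x)\in\mathcal F$.} Let $i$ be as
in Lemma~\ref{lem:approx}(2). Given $\ell$, let $m=\max(\ell,i+1)$. Let $k\ge m$, let
$u\in\omega^\ell$ have all entries $>m$, and let $N\in\omega$. We freeze coordinate $i$ if this
has not been done yet: if $\ell>i$ let $u'=u$, and otherwise let $u'$ extend $u$ by entries
equal to $N+1$ to a sequence of length $i+1$. Then $i<|u'|\le m\le k$ and the new entries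
exceed $N$. Put $a=u'(i)$ and $X=\{c:x\notin E^c_{i,a}\}\in\mathcal L$. If $c\in X$ and
$w\in B_k(u',0;c)$, then $w(i)=a$, so $x\notin E^c_{i,w(i)}$ and $(k,w,c)\notin\varphi(x)$. Hence
$X\subseteq S_{\mathbb W\setminus\varphi(x)}(k,u',0)$, and $u'$ is $k$-good for
$\mathbb W\setminus\varphi(x)$.

The set $\{d:x\in C_d\Leftrightarrow x\in P\}$ is $\varphi(x)$ if $x\in P$ and
$\mathbb W\setminus\varphi(x)$ if $x\notin P$. By the two claims $(C_d)$ decides $P$ along
$\mathcal F$. Since $P\notin\mathbf\Delta^0_{1+(\zeta+1)}$, Lemma~\ref{lem:decide}(2), applied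
with $\zeta+1$ in place of $\zeta$, gives $\operatorname{rk}(\mathcal F)\ge\zeta+2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The Fr\'echet filter is $\mathbf\Sigma^0_2$ of rank $1$. Proposition~\ref{prop:A} with
$\mathcal L=\mathrm{Fr}$, $\eta=2$, $\zeta=1$ gives a $\mathbf\Pi^0_5$ filter of rank $\ge3$. By
(a) with $\xi=4$ no $\mathbf\Pi^0_5$ filter has rank $\ge4$, so the rank is exactly $3$.
\end{proof}

\begin{remark}
For $\mathcal L=\mathrm{Fr}$ the rank computation is explicit. Take $P=P_3$ and
$E^c_{i,a}=\{x:x(i,j)=0\text{ for }a\le j<c\}$ as in Section~\ref{sec:boxes}. The conclusions of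
Lemma~\ref{lem:approx}, which are all that the two claims use, hold by inspection: if all rows
are finite, let $y(i)$ lie beyond the last $1$ of row $i$, and the set in (1) is $\omega$; if
row $i$ is infinite, the set in (2) contains every $c$ larger than the first place $j\ge a$ with
$x(i,j)=1$.
\end{remark}

\section{Which ordinals, and how large is the gap}\label{sec:which}

We now combine the steps at our disposal, for $\zeta\ge1$ and, in the last line, $\eta\ge2$:
\begin{center}
\begin{tabular}{lll}
Lemma~\ref{lem:product}: & $\mathbf\Sigma^0_\eta$, rank $\ge\zeta$ &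
  gives $\ \mathbf\Sigma^0_{\eta+2}$, rank $\ge\zeta+1$;\\
Lemma~\ref{lem:product}: & $\mathbf\Pi^0_\eta$, rank $\ge\zeta$ &
  gives $\ \mathbf\Sigma^0_{\eta+1}$, rank $\ge\zeta+1$;\\
Proposition~\ref{prop:A}: & $\mathbf\Sigma^0_\eta$, rank $\ge\zeta$ &
  gives $\ \mathbf\Pi^0_{\eta+3}$, rank $\ge\zeta+2$.
\end{tabular}
\end{center}

\begin{proof}[Proof of Theorem~\ref{thm:which}, false cases]
\emph{$\xi=n$ with $3\le n<\omega$.} The case $n=3$ is Theorem~\ref{thm:main}. Applying
Lemma~\ref{lem:product} to that $\mathbf\Pi^0_5$ filter gives a $\mathbf\Sigma^0_6$ filter of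
rank $\ge4$, and each further application adds $2$ to the class and $1$ to the lower bound for
the rank. So for each $n\ge4$ there is a $\mathbf\Sigma^0_{2n-2}$ filter of rank $\ge n$, and
$\mathbf\Sigma^0_{2n-2}\subseteq\mathbf\Pi^0_{2n}=\mathbf\Pi^0_{n^*}$.

\emph{$\xi=\lambda+n$ with $\lambda$ limit and $2\le n<\omega$.} By (b) there is a
$\mathbf\Sigma^0_\lambda$ filter of rank $\lambda$. Proposition~\ref{prop:A} with
$\eta=\zeta=\lambda$ gives a $\mathbf\Pi^0_{\lambda+3}$ filter of rank $\ge\lambda+2$, and
$(\lambda+2)^*=\lambda+3$. This is the case $n=2$. Lemma~\ref{lem:product} turns this filter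
into a $\mathbf\Sigma^0_{\lambda+4}$ filter of rank $\ge\lambda+3$, and, repeatedly applied,
yields for each $n\ge3$ a $\mathbf\Sigma^0_{\lambda+2n-2}$ filter of rank $\ge\lambda+n$. Finally
$\mathbf\Sigma^0_{\lambda+2n-2}\subseteq\mathbf\Pi^0_{\lambda+2n-1}=\mathbf\Pi^0_{(\lambda+n)^*}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:which}, true cases]
For $\xi=1$ we have $\xi^*=2=1+\xi$; for $\xi=\lambda$ we have $\xi^*=\lambda=1+\xi$; for
$\xi=\lambda+1$ we have $\xi^*=\lambda+1=1+\xi$. In these cases the statement is (a).

For $\xi=2$ we have $\xi^*=4$, while (a) only covers $\mathbf\Pi^0_3$. Here we use the theorem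
of Debs and Saint Raymond \cite{DSR} that every free $\mathbf\Pi^0_4$ filter has rank $1$, where
a filter is \emph{free} if it contains all cofinite sets. Let $\mathcal F$ be a
$\mathbf\Pi^0_4$ filter. If it is free, its rank is $1$. If it is not free, its rank is $0$ by
Lemma~\ref{lem:free}. So its rank is never $\ge2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) By (a) with $\xi=3$ no $\mathbf\Pi^0_4$ filter has rank $\ge3$. Let $\lambda$ be a countable
limit ordinal. The proof of the false cases of Theorem~\ref{thm:which} gave a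
$\mathbf\Pi^0_{\lambda+3}$ filter of rank $\ge\lambda+2$. By (a) with $\xi=\lambda+3$, for which
$1+\xi=\lambda+3$, its rank is not $\ge\lambda+3$; so it is exactly $\lambda+2$. By (a) with
$\xi=\lambda+2$ no $\mathbf\Pi^0_{\lambda+2}$ filter has rank $\ge\lambda+2$.

(2) Let $\mathcal F$ be a $\mathbf\Pi^0_p$ filter of rank $\ge\rho\ge1$.
Lemma~\ref{lem:product} gives a $\mathbf\Sigma^0_{p+1}$ filter of rank $\ge\rho+1$, and
Proposition~\ref{prop:A} then gives a $\mathbf\Pi^0_{p+4}$ filter of rank $\ge\rho+3$. So we may
pass from $(p,\rho)$ to $(p+4,\rho+3)$. Starting from $(5,3)$, given by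
Theorem~\ref{thm:main}, we reach $(4j+1,3j)$ after $j-1$ steps. Starting from
$(\lambda+3,\lambda+2)$, given by (1), we reach $(\lambda+4j-1,\lambda+3j-1)$ after $j-1$ steps.
\end{proof}

For $\xi=3j$ the class $\mathbf\Pi^0_{4j+1}$ lies $6j-(4j+1)=2j-1$ levels below
$\mathbf\Pi^0_{\xi^*}$, so the distance to the conjectured bound is unbounded.

\begin{thebibliography}{1}
\bibitem{DSR}
Debs and Saint Raymond,
\emph{Filter descriptive classes of Borel functions},
Fund. Math. 204 (2009),
\texttt{https://www.impan.pl/shop/publication/transaction/download/product/89121}.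
\end{thebibliography}

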